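# Regular cross-sections of rational equivalence relations

## Least words as representatives

Suppose that a finite machine with two tapes decides which pairs of words are equivalent. Is there a finite machine that translates words into words so that two words are equivalent exactly when they have the same translation? One would first guess that the answer is yes, with a definite recipe: translate each word into the least word of its class. The answer yes is correct. The recipe fails, and most of this lecture is about replacing "least" by something that a finite machine can see. We first fix the terms.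

**Definition (transducers and rational relations).** A *transducer* $\mathcal T$ from $A^*$ to $B^*$ is a finite directed graph with initial and final states whose edges carry labels $(a,\varepsilon)$, $(\varepsilon,b)$ or $(\varepsilon,\varepsilon)$, with $a\in A$, $b\in B$. The label of a path is the componentwise product of its edge labels. The relation realized by $\mathcal T$ is the set of labels of accepting paths, and the relations so obtained are the *rational relations* $R\subseteq A^*\times B^*$. A *rational function* is a rational relation that is a partial function.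

We use the following textbook facts.

* Rational relations are closed under union, inverse, composition, and intersection with $X\times Y$ for regular $X,Y$. We compose from left to right: $R\circ R'=\{(u,w):\exists v\ (u,v)\in R,\ (v,w)\in R'\}$.
* Images and preimages of regular languages under rational relations are regular. In particular domains are regular.
* Every rational relation is realized by a transducer without $(\varepsilon,\varepsilon)$-edges.
* Finitely many regular languages over $A$ are recognized by one common morphism $\varphi:A^*\to M$ to a finite monoid. That is, whether a word $w$ lies in one of them depends only on $\varphi(w)$.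
* Ramsey's theorem: if the pairs of a large enough finite set are colored with a fixed number of colors, there is a monochromatic triangle.

**Definition (kernels and rational equivalence relations).** The *equivalence kernel* of a rational function $f$ is $\ker f=\{(u,v)\in\mathrm{dom}(f)\times\mathrm{dom}(f):f(u)=f(v)\}$. A *rational equivalence relation* is a rational relation $R\subseteq A^*\times A^*$ that is an equivalence relation on its domain $\mathrm{dom}(R)$; equivalently, $R=R^{-1}$ and $R=R\circ R$. Let $\mathbf{KerRatF}$ be the class of all equivalence kernels of rational functions, and $\mathbf{RatEq}$ the class of all rational equivalence relations, over all finite alphabets.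

One inclusion is immediate: $\ker f=f\circ f^{-1}$ is rational, and it is an equivalence relation on $\mathrm{dom}(f)$. So $\mathbf{KerRatF}\subseteq\mathbf{RatEq}$. The question, posed in "Rational Equivalence Relations" (https://github.com/lclem/bibliographer), is whether this inclusion is proper.

A *cross-section* of $R$ is a set $S\subseteq\mathrm{dom}(R)$ with exactly one word in each class. If $S$ is a regular cross-section, then $f:=R\cap(A^*\times S)$ is rational, and it maps $u$ to the unique word of $S$ equivalent to $u$. Hence $f$ is a function, $\mathrm{dom}(f)=\mathrm{dom}(R)$, and $f(u)=f(v)$ if and only if $(u,v)\in R$; that is, $\ker f=R$. So it is enough to find regular cross-sections, and the first candidate is the set of least words. We test it with two orders: the dictionary order, and the radix order (shorter words first, ties broken by the dictionary).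

*Equal length.* On $\{0,1\}^*$ let $u\sim v$ if $|u|=|v|$. In both orders the least words form $0^*$, which is regular.

*Erasing a letter.* On $\{0,1\}^*$ let $u\sim v$ if $u$ and $v$ contain equally many letters $1$. The radix-least words form $1^*$, which is regular. The dictionary order gives nothing here: the class of $1$ contains $1>01>001>\cdots$ and has no least word. So the dictionary order can only be used when classes are finite, or are made finite first.

*Letter-to-letter relations.* Let $R$ be realized by an automaton that reads one letter on each tape at every step, so that equivalent words have equal length. An automaton reading pairs of letters can check $(u,v)\in R$ and at the same time remember whether a first difference has occurred and which word was smaller there. Projecting to the first component, the language of all $u$ for which there is a $v<u$ with $(u,v)\in R$ is regular. Its complement in $\mathrm{dom}(R)$ is the set of least words, which is therefore a regular cross-section. The argument works because the machine sees the same position in both words at the same time.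

## Least words need not form a regular language

*Radix order.* Over $\{0,1,2,3\}$ let the classes be the pairs $\{0^{2m}1^n,\ 2^m3^{2n}\}$ with $m,n\ge1$. The relation consists of the identity on these words, the rational bijection $0^{2m}1^n\mapsto2^m3^{2n}$, and its inverse, so it is a rational equivalence relation. The lengths are $2m+n$ and $m+2n$, so $0^{2m}1^n$ is radix-least if and only if $m\le n$ (ties go to the word beginning with $0$). The set $\{0^{2m}1^n:1\le m\le n\}$ is the intersection of the set of radix-least words with $0^*1^*$, and it is not regular. So the set of radix-least words is not regular.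

*Dictionary order.* Here classes of size two already suffice. Let $\chi(2)=21$, $\chi(1)=10$, $\chi(0)=00$. Iterating $\chi$ on $2$ gives an infinite word
$$\mathbf t=t_0t_1t_2\cdots=2\,1\,1\,0\,1\,0\,0\,0\,1\,0\,0\,0\,0\,0\,0\,0\,1\cdots,\qquad \chi(\mathbf t)=\mathbf t .$$
From $\chi(\mathbf t)=\mathbf t$ we read off $t_1=1$, $t_{2j}=t_j$, and $t_{2j+1}=0$ for $j\ge1$. So for $j\ge1$ we have $t_j=1$ exactly when $j$ is a power of two, and $\mathbf t$ is not ultimately periodic. Let the classes be
$$\{\,s3,\ \chi(s)4\,\},\qquad s\in2\{0,1\}^* .$$
The map $s3\mapsto\chi(s)4$ is a rational bijection ($\chi$ is injective, since its values are distinct words of length $2$) between two disjoint regular sets. As before, this gives a rational equivalence relation, which we call $R_\chi$.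

Which word is dictionary-least, with $0<1<2<3<4$? If $s$ is a prefix of $\mathbf t$ of length $n$, then $\chi(s)$ is the prefix of length $2n$, and at index $n$ the letter $3$ meets $t_n\in\{0,1\}$; so $\chi(s)4$ is smaller. Otherwise let $k\ge1$ be the least index with $s_k\ne t_k$. Then $\chi(s)$ begins with the prefix of $\mathbf t$ of length $2k\ge k+1$. Hence $k$ is also the first index at which $s$ and $\chi(s)$ differ, and $\chi(s)$ has $t_k$ there. So $s3$ is the least word exactly when $s_k=0$ and $t_k=1$.

The set $S'$ of dictionary-least words is not regular. Let $p_n=t_0\cdots t_{n-1}$ and $1\le m<n$. Since $\mathbf t$ is not ultimately periodic, there is a least $i\ge 0$ with $t_{m+i}\ne t_{n+i}$. Let $y=t_m\cdots t_{m+i-1}=t_n\cdots t_{n+i-1}$. If $t_{m+i}=1$ and $t_{n+i}=0$, then $p_my03\in S'$, while $p_ny0$ is a prefix of $\mathbf t$ and so $p_ny03\notin S'$. In the other case the roles of $m$ and $n$ are exchanged. Thus the words $p_n$ have pairwise different left quotients in $S'$.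

We can say exactly where the letter-to-letter argument stops. A transducer for $R_\chi$ that has written $k$ letters of $\chi(s)$ has read only about $k/2$ letters of $s$. To compare the letters at position $k$ it would have to remember $k/2$ letters, and this distance is unbounded *while the two words still agree*.

In this example there is an easy remedy: when $\chi(s)4$ has run far ahead of $s3$, discard it. We shall prove that a remedy of this kind always works.

## A regular cross-section always exists

**Theorem 1.** Let $R\subseteq A^*\times A^*$ be a rational equivalence relation. There is a regular language $S\subseteq\mathrm{dom}(R)$ containing exactly one element of each $R$-class. Consequently $f:=R\cap(A^*\times S)$ is a rational function $A^*\to A^*$ with $\mathrm{dom}f=\mathrm{dom}R$ and $\ker f=R$.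

**Corollary 2.** $\mathbf{KerRatF}=\mathbf{RatEq}$: for every finite alphabet $A$, every rational equivalence relation on $A^*$ is the equivalence kernel of a rational function.

The second sentence of Theorem 1 was deduced from the first above, and Corollary 2 follows with $\mathbf{KerRatF}\subseteq\mathbf{RatEq}$. If $R=\emptyset$ take $S=\emptyset$. From now on $R\neq\emptyset$.

The construction chooses a word of each class letter by letter, in dictionary fashion, but before each letter it may discard words that run too far ahead of others. A finite automaton must be able to follow the discarding. For this we show that the large lags among words with a common prefix occur on only a bounded number of scales, so that some scale is empty and can serve as a threshold. This in turn rests on the main technical result (Theorem 8): a run that relates a word *to itself* has bounded delay. The first task is to make all classes finite.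

## Proper transducers and finite classes

**Definition (runs and points).** For $0\le a\le b\le|u|$ let $u[a,b]$ be the factor of $u$ formed by letters number $a+1,\dots,b$. All transducers are *trim*: every state lies on an accepting path. A *run on $(u,v)$* is an accepting path with label $(u,v)$. A vertex of it is *at the point $(c,b)$* if the part of the run before it has label $(u[0,c],v[0,b])$, and the run *passes through* $(c,b)$ if it has a vertex there. Exchanging the tapes turns $\mathcal T$ into $\mathcal T^{-1}$ and a run of $\mathcal T$ into its *mirror*, a run of $\mathcal T^{-1}$.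

**Definition (proper).** $\mathcal T$ is *proper* if every nonempty closed path has a label $(x,y)$ with $x\ne\varepsilon\ne y$.

*Example.* For $s3\mapsto\chi(s)4$ take a transducer that reads $2$ and then writes $2$, $1$, arriving at a state $p$. At $p$ there are two cycles: read $1$, write $1$, write $0$; and read $0$, write $0$, write $0$. From $p$ it may read $3$, write $4$ and accept. Every closed path reads and writes, so it is proper. The obvious transducer for "equally many letters $1$" has loops labelled $(0,\varepsilon)$ and is not proper.

For a run $\pi$ of a transducer on $(u,v)$ and $0\le c\le|u|$ put $g_\pi(c)=\max\{b:\pi\text{ passes through }(c,b)\}$. In the first example $g_\pi(c)=2c$ for $c\le|s|$.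

**Lemma 3 (speed).** Let $\mathcal T$ be proper with $N$ states and $K:=2N$. For given $u$ there are only finitely many $v$ with a run on $(u,v)$; so if $\mathcal T$ realizes an equivalence relation, all its classes are finite. For every run $\pi$ on $(u,v)$ the function $g_\pi$ is nondecreasing, $g_\pi(0)<N$, $g_\pi(|u|)=|v|$, and for $c\le c'$
$$\frac{c'-c}K-1\ \le\ g_\pi(c')-g_\pi(c)\ \le\ K(c'-c).\tag{1}$$

*Proof.* Any $N$ consecutive edges of a path visit some state twice, so they contain a nonempty closed subpath, hence a letter on each tape. Therefore a path with $F$ edges and label $(x,y)$ has $|x|\ge\lfloor F/N\rfloor$, and $|y|\le F<N(\lfloor F/N\rfloor+1)\le N(|x|+1)$. By symmetry $|x|<N(|y|+1)$. The first bound gives the finiteness, and applied to the part of $\pi$ up to a vertex at $(0,g_\pi(0))$ it gives $g_\pi(0)<N$. Monotonicity and $g_\pi(|u|)=|v|$ are clear.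

For $c=c'$, (1) is trivial. For $c<c'$ consider the part of $\pi$ from its last vertex at $(c,g_\pi(c))$ to its last vertex at $(c',g_\pi(c'))$. The two bounds give $g_\pi(c')-g_\pi(c)<N(c'-c+1)\le K(c'-c)$ and $c'-c<N(g_\pi(c')-g_\pi(c)+1)$. The latter gives $g_\pi(c')-g_\pi(c)>(c'-c)/N-1\ge(c'-c)/K-1$. $\square$

**Lemma 4 (composition).** Let $\mathcal T,\mathcal T'$ be proper. There is a proper transducer $\mathcal T\mathcal T'$ realizing the composition of the two relations with this property: if a run of $\mathcal T$ on $(u,v)$ passes through $(c,b)$ and a run of $\mathcal T'$ on $(v,w)$ passes through $(b,d)$, then some run of $\mathcal T\mathcal T'$ on $(u,w)$ passes through $(c,d)$.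

*Proof.* Use pairs of states, initial (final) if both components are. The first component moves alone on edges $(a,\varepsilon),(\varepsilon,\varepsilon)$ of $\mathcal T$. The second moves alone on edges $(\varepsilon,a),(\varepsilon,\varepsilon)$ of $\mathcal T'$. An edge $(\varepsilon,a)$ of $\mathcal T$ and an edge $(a,\varepsilon)$ of $\mathcal T'$ are made simultaneously, with label $(\varepsilon,\varepsilon)$. Then trim. A path of the product projects to paths with labels $(x,m)$ and $(m,y)$, and conversely two paths with such labels can be interleaved to a path with label $(x,y)$. So the composition is realized. Interleaving first the two initial parts up to $(c,b)$ and $(b,d)$, and then the two final parts, gives the run through $(c,d)$.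

A nonempty closed path of the product projects to closed paths with labels $(x,m)$ and $(m,y)$, not both empty. If one of them were empty, then $m=\varepsilon$ and the other would be a nonempty closed path with an empty label component, contradicting properness. So both are nonempty, and properness gives $x\ne\varepsilon$ and $y\ne\varepsilon$. $\square$

**Proposition 5 (reduction).** Let $R\ne\emptyset$ be a rational equivalence relation. There is a regular language $L\subseteq\mathrm{dom}(R)$ that meets every class of $R$ such that $R\cap(L\times L)$ is realized by a proper transducer $\mathcal T$ for which the mirror of every run is again a run of $\mathcal T$.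

*Proof.* We delete from the domain all words in which some run can idle on the other tape. Take a transducer $\mathcal T_0$ for $R$ without $(\varepsilon,\varepsilon)$-edges, and let $\mathcal T_1=\mathcal T_0\sqcup\mathcal T_0^{-1}$. It realizes $R$ because $R=R^{-1}$, and mirrors of its runs are runs of it. Let $X$ be the set of first components of runs of $\mathcal T_1$ that contain a nonempty closed subpath with label of the form $(x,\varepsilon)$. Such a subpath uses only edges $(a,\varepsilon)$, so $x\neq\varepsilon$. The set $X$ is regular: it is the union over states $q$ of the products of three regular languages, namely the first components of paths from initial states to $q$, of nonempty closed paths at $q$ using only edges $(a,\varepsilon)$, and of paths from $q$ to final states. Put $L=\mathrm{dom}(R)\setminus X$.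

Every class meets $L$. Let $u$ be a shortest word of its class and suppose $u\in X$. Then a run on some $(u,v)$ contains a closed subpath with label $(x,\varepsilon)$, $x\ne\varepsilon$. Deleting it gives $(u',v)\in R$ with $|u'|<|u|$. As $u'\sim v\sim u$, this contradicts the choice of $u$.

Let $\mathcal T_2$ be the trimmed product of $\mathcal T_1$ with a deterministic automaton for $L$ on each tape; it realizes $R\cap(L\times L)$. Let $\mathcal T=\mathcal T_2\sqcup\mathcal T_2^{-1}$. It realizes the same symmetric relation, and mirrors of its runs are runs of it. For properness it suffices to consider a nonempty closed path of $\mathcal T_2$. By trimness it lies on an accepting path, whose projection is a run of $\mathcal T_1$ on some $(u,v)$ with $u,v\in L$. If the label were $(x,\varepsilon)$, then $u\in X$, which is impossible. If it were $(\varepsilon,y)$, the mirror of this run would be a run of $\mathcal T_1$ showing $v\in X$, which is also impossible. $\square$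

*Example.* For "equally many letters $1$", with the loops $(0,\varepsilon)$, $(\varepsilon,0)$ and a cycle reading and writing $1$, the set $X$ consists of the words that contain a $0$. So $L=1^*$, and every class is reduced to a single word.

A cross-section of $R\cap(L\times L)$ is a cross-section of $R$, since $L$ meets every class. So from now on $R$ is a nonempty equivalence relation on a regular language $L$, realized by a proper transducer. We write $\sim$ for $R$, and all classes are finite.

## Idempotent repetitions produce infinite classes

All contradictions below have one form: a factor is pumped and an infinite class appears. Let $\mathcal T$ be any proper transducer realizing $R$, with state set $Q$ and $|Q|=N$. Let $\mathrm{Left}_q$ be the set of labels of paths from initial states to $q$, and $\mathrm{Right}_q$ the set of labels of paths from $q$ to final states, so that $\mathrm{Left}_q\cdot\mathrm{Right}_q\subseteq R$. Put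
$$\Omega_q=\{\sigma:\exists\mu\ (\mu,\sigma)\in\mathrm{Right}_q\},\qquad\Omega'_q=\{p:\exists\lambda\ (\lambda,p)\in\mathrm{Left}_q\}.$$
These finitely many languages are regular; fix a morphism $\varphi:A^*\to M$ to a finite monoid recognizing all of them. Then
$$\begin{aligned}(\lambda,p),(\lambda,p')\in\mathrm{Left}_q,\ \sigma\in\Omega_q&\ \Rightarrow\ p\sigma\sim p'\sigma,\\(\mu,\sigma),(\mu,\sigma')\in\mathrm{Right}_q,\ p\in\Omega'_q&\ \Rightarrow\ p\sigma\sim p\sigma'.\end{aligned}\tag{2}$$
For the first line choose $\mu$ with $(\mu,\sigma)\in\mathrm{Right}_q$. Then $(\lambda\mu,p\sigma)$ and $(\lambda\mu,p'\sigma)$ are in $R$, and symmetry and transitivity give the claim. The second line is similar.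

Let $\mathrm{Ram}$ be such that every coloring with $|M|$ colors of the pairs of a set with $\mathrm{Ram}$ elements has a monochromatic triangle. Coloring a pair of positions $x<y$ of a word $u$ by $\varphi(u[x,y])$, we see: among any $\mathrm{Ram}$ positions of $u$ there are $x<y<z$ with $\varphi(u[x,y])=\varphi(u[y,z])=\varphi(u[x,z])=e$, and then $e^2=e$. Put $C:=N\cdot\mathrm{Ram}$.

**Lemma 6.** Let $\lambda,X\in A^*$. The set of $c\le|X|$ for which there are $q\in Q$ and $\sigma'\in A^*$ with $(\lambda,X[0,c])\in\mathrm{Left}_q$ and $X[c,|X|]\sigma'\in\Omega_q$ has at most $C$ elements.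

*Proof.* Otherwise $\mathrm{Ram}$ of these positions have the same $q$. Take $x<y<z$ among them as above, let $\sigma'$ belong to $x$, and put $\tau=X[z,|X|]\sigma'$. Then $X[x,z]\tau=X[x,|X|]\sigma'\in\Omega_q$ has image $e\varphi(\tau)$. Let $\kappa=X[x,y]\ne\varepsilon$, so $\varphi(\kappa)=e$. For $m\ge1$ the word $\kappa^m\tau$ also has image $e\varphi(\tau)$, hence is in $\Omega_q$. By (2), applied to $(\lambda,X[0,y])$ and $(\lambda,X[0,x])$,
$$X[0,x]\kappa^{m+1}\tau=X[0,y]\kappa^m\tau\ \sim\ X[0,x]\kappa^m\tau\qquad(m\ge1).$$
So a class contains all the words $X[0,x]\kappa^m\tau$ with $m\ge 1$ and is infinite, a contradiction. $\square$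

## Sets of integers with few scales of distance

Lemma 6 bounds the *number* of positions and says nothing about how far apart they are. To turn counts into bounds on distances we use a lemma about integers.

**Definition (level).** Fix an integer $\beta\ge2$. For an integer $\delta\ge1$ let $\mathrm{lev}(\delta)=\lfloor\log_\beta\delta\rfloor$, and put $\beta'=\beta^2+1$.

For $\beta=10$, the level is the number of decimal digits minus one. An interval $[a,\beta a]$ with $a>0$ contains positive integers of at most two levels, since $\log_\beta$ varies by at most $1$ on it. A one-sided condition on levels does not bound a set. For $\beta=10$ and $Y=\{1,10,\dots,10^{n-1}\}$ the distances from $10^i$ to smaller elements lie in $[0.9\cdot10^i,10^i)$ and have the single level $i-1$, whatever $n$ is. A condition on both sides does bound it.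

**Lemma 7.** Let $i,j\ge0$ be integers and $Y\ne\emptyset$ a finite set of integers such that for each $y\in Y$ the set of *right levels* $\{\mathrm{lev}(y'-y):y'\in Y,\ y'>y\}$ has at most $i$ elements and the set of *left levels* $\{\mathrm{lev}(y-y'):y'\in Y,\ y'<y\}$ has at most $j$ elements. Then $|Y|\le(\beta'(j+1))^i$.

*Proof.* Let $F(i,j)$ be the supremum of the possible $|Y|$; it is nondecreasing in $i$ and in $j$. If $Y$ has two elements, the larger one has a left level and the smaller one has a right level, so $F(i,0)=F(0,j)=1$.

Let $i,j\ge1$ and $|Y|\ge2$. Put $\Delta=\max Y-\min Y\ge1$ and $k=\mathrm{lev}(\Delta)$, so $\beta^k\le\Delta<\beta^{k+1}$. Let $Y_0=\{y\in Y:\max Y-y<\beta^{k-1}\}$; for $k=0$ this is $\{\max Y\}$.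

Elements of $Y_0$ lose a left level. Indeed, for $y\in Y_0$ we have $y-\min Y>\beta^k-\beta^{k-1}\ge\beta^{k-1}$, so $\mathrm{lev}(y-\min Y)\in\{k-1,k\}$. Distances inside $Y_0$ are below $\beta^{k-1}$ and have level at most $k-2$. So inside $Y_0$ every element has at most $j-1$ left levels, and $|Y_0|\le F(i,j-1)$.

Elements of $Y\setminus Y_0$ lose a right level. For such $y$ we have $\max Y-y\in[\beta^{k-1},\beta^{k+1})$, of level $k-1$ or $k$. The set $Y\setminus Y_0$ lies in $[\min Y,\max Y-\beta^{k-1}]$, an interval of length less than $(\beta^2-1)\beta^{k-1}$. So it is covered by at most $\beta'$ half-open intervals of length $\beta^{k-1}$. Inside each of them distances have level at most $k-2$, so every element has at most $i-1$ right levels there. Hence $|Y\setminus Y_0|\le\beta'F(i-1,j)$.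

Thus $F(i,j)\le F(i,j-1)+\beta'F(i-1,j)$ (also when $|Y|=1$, since $F\ge1$), and $F$ is finite by induction on $i+j$. Iterating in $j$ and using monotonicity, $F(i,j)\le1+j\beta'F(i-1,j)$. We show $F(i,j)\le(\beta'(j+1))^i$ by induction on $i$. For $i=0$ or $j=0$ this is clear, and for $i,j\ge1$
$$F(i,j)\le1+j\beta'(\beta'(j+1))^{i-1}\le(1+j\beta')(\beta'(j+1))^{i-1}\le(\beta'(j+1))^i.\qquad\square$$

## Runs relating a word to itself have bounded delay

**Theorem 8.** Let $\mathcal T$ be a proper transducer realizing an equivalence relation $R$. There is a number $D(\mathcal T)$ such that every run on a pair $(u,u)$ passes only through points $(c,b)$ with $|c-b|\le D(\mathcal T)$.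

The hypothesis that $R$ is an equivalence relation is needed. Consider a proper transducer that first repeats "read $0$, write $00$" $m$ times and then repeats "read $00$, write $0$" $n$ times. It realizes $\{(0^{m+2n},0^{2m+n})\}$, and for $m=n$ it has a run on $(0^{3n},0^{3n})$ through $(n,2n)$.

The proof goes as follows. A large delay lets us iterate $g_\rho$ along $u$ and obtain a staircase of positions. Two stretches of this staircase, with short and with long steps, look alike to $\mathcal T$. Jumping from a stair of the first stretch to the corresponding stair of the second gives many equivalent words $w_t$. In $w_t$ the cut positions are close together on the left side, while the positions in $u$ where the words resume are far apart. Observing all these words from one of them, we find a large set of integers with few right levels and few left levels, which contradicts Lemma 7.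

*Proof.* It suffices to bound $b-c$: applying that bound to $\mathcal T^{-1}$, which is proper and realizes $R^{-1}=R$, bounds $c-b$. Classes are finite by Lemma 3. We use $N,\varphi,M,C$ as before, $K=2N$, $\eta=2K$, $\beta=6K^2$ and $\beta'=\beta^2+1$.

**Step 1: constants.** We fix all numbers in advance, so that no choice below depends on $u$. Let $m_1:=C(\beta'(4C+1))^{2C}+1$. For $l\ge1$ put $Q_0:=\eta(4l\eta)^{m_1}$ and $\sigma_0:=\lfloor\log_2(lQ_0)\rfloor+3$. As $m_1$ does not depend on $l$, $\sigma_0$ grows like $\log l$, and we can fix $l$ so large that
$$\frac{l+1}C>\big(\beta'(2C\sigma_0+1)\big)^{2C}.$$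
Put $B:=4K^2l\eta^{l+2}$, $\Sigma:=(N|M|)^l+1$, $G_0:=4K$, $G_s:=B^sG_0$, and $D:=(K+1)B^{\Sigma+1}G_0$.

Suppose that a run $\rho$ on $(u,u)$, $n=|u|$, passes through $(x,b)$ with $b-x\ge D$. Let $g=g_\rho$ and $d(a)=g(a)-a$. Then $d(x)\ge D>G_0$. We derive a contradiction.

**Step 2: the staircase.** We turn the delay into a sequence of positions, each related by $\rho$ to the next. Let $a_0=\max\{a\le x:d(a)\le G_0\}$. It exists since $d(0)<N\le G_0$, and $a_0<x$. From $d(a_0+1)>G_0$ and (1) we get $d(a_0)\ge d(a_0+1)+1-K\ge3K$. So $d(a)\ge3K$ for $a_0\le a\le x$. Put $a_{i+1}=g(a_i)$ as long as $a_i\le x$. This sequence increases strictly, so for some $m$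
$$a_0<a_1<\dots<a_m\le x<a_{m+1}\le n.$$
Let $d_i=a_{i+1}-a_i=d(a_i)\ge3K$ for $0\le i\le m$. For $i<m$ we have $d_{i+1}=g(a_{i+1})-g(a_i)$. So (1) gives $d_i/K-1\le d_{i+1}\le Kd_i$, and since $d_i\ge2K$,
$$d_i/\eta\le d_{i+1}\le\eta d_i .$$
Moreover $d_0\le G_0$. Since $a_m\le x<a_{m+1}$,
$$D\le g(x)-x\le(a_{m+1}-a_m)+(g(x)-g(a_m))\le(K+1)d_m,$$
so $d_m\ge G_{\Sigma+1}$. Let $q_i$ be the state of a vertex of $\rho$ at $(a_i,a_{i+1})$. Then for $0\le i\le m$
$$(u[0,a_i],u[0,a_{i+1}])\in\mathrm{Left}_{q_i},\qquad(u[a_i,n],u[a_{i+1},n])\in\mathrm{Right}_{q_i}.\tag{3}$$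

**Step 3: two windows that look alike.** We find two stretches of $l$ stairs on very different scales with the same states and the same images under $\varphi$. For $1\le s\le\Sigma$ let $i_s=1+\max\{i\le m:d_i<G_s\}$. As $d_0<G_s\le d_m$, we have $1\le i_s\le m$, and $d_i\ge G_s$ for $i_s\le i\le m$. Since $d_{i_s-1}<G_s$, also $d_{i_s+t}\le\eta^{t+1}G_s$ for $t\ge0$, $i_s+t\le m$. If $i_s+l>m$, then $d_m\le\eta^lG_s<G_{s+1}\le G_{\Sigma+1}$, a contradiction. So $i_s+l\le m$.

There are at most $(N|M|)^l<\Sigma$ sequences $\big(q_{i_s+t},\varphi(u[a_{i_s+t},a_{i_s+t+1}])\big)_{0\le t<l}$. So there are $s<s'$ such that, with $i=i_s$ and $j=i_{s'}$,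
$$q_{i+t}=q_{j+t},\qquad\varphi(u[a_{i+t},a_{i+t+1}])=\varphi(u[a_{j+t},a_{j+t+1}])\qquad(0\le t<l).\tag{4}$$
For $t\le l$ we have $d_{i+t}\le\eta^{l+1}G_s<BG_s\le G_{s'}$, while $d_{i'}\ge G_{s'}$ for $j\le i'\le m$. Hence $i+l<j$. Put $W=a_{i+l}-a_i$, $G'=G_{s'}$, and $e_t=a_{j+t}$ for $0\le t\le l$. Then $4K=G_0\le G_s\le d_i\le W\le l\eta^lG_s$, and for $0\le t<l$
$$e_{t+1}-e_t=d_{j+t}\ge G'\ge BG_s\ge4K^2W,\qquad d_j\le\eta G'.\tag{5}$$

**Step 4: the equivalent words.** We jump from one window to the other. Let
$$w_t=u[0,a_{i+t}]\,u[a_{j+t},n]\qquad(0\le t\le l).$$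
By (3) and (4), $(w_t,w_{t+1})\in\mathrm{Left}_{q_{i+t}}\mathrm{Right}_{q_{j+t}}\subseteq R$ for $t<l$, so all $w_t$ are equivalent. Let $w=w_0$, choose a run $\pi_t$ on $(w,w_t)$ for every $t$, and put $f_t=g_{\pi_t}$ and $J_t=a_{i+t}$, the position of the cut in $w_t$. We have $f_t(0)<N\le a_1\le J_t$ (as $a_1\ge d_0\ge 3K$ and $i\ge1$), and $f_t(|w|)=|w_t|>J_t$, as $a_{j+t}\le a_m<n$. So $x_t=\max\{c:f_t(c)\le J_t\}$ exists and
$$x_t<|w|,\qquad f_t(x_t)\le J_t<f_t(x_t+1).$$
Thus $x_t$ is where $\pi_t$ crosses the cut, seen from $w$. For $c>x_t$ put $P_t(c)=e_t+f_t(c)-J_t>e_t$; this is the position in $u$ that corresponds to position $f_t(c)$ of $w_t$. For $c\le x_t$ the prefix of $w_t$ of length $f_t(c)$ is $u[0,f_t(c)]$. For $c>x_t$ the suffix of $w_t$ after position $f_t(c)$ is $u[P_t(c),n]$.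

**Step 5: few values from each observation point.** We repeat the argument of Lemma 6, for several words $w_t$ at the same time.

**Claim 9.** For each $c$, the set $\{f_t(c):0\le t\le l,\ c\le x_t\}$ has at most $C$ elements.

*Proof.* For $P\le a_{i+t}$ let $\sigma_t(P)=u[P,a_{i+t}]\,u[a_{j+t},n]$. If $P\le\min(a_{i+t},a_{i+t'})$, then $\varphi(\sigma_t(P))=\varphi(\sigma_{t'}(P))$. Indeed, for $t'=t+1$ the word $\sigma_{t+1}(P)$ arises from $\sigma_t(P)$ by replacing the factor $u[a_{j+t},a_{j+t+1}]$ by $u[a_{i+t},a_{i+t+1}]$, and (4) applies; iterate.

Suppose there are more than $C$ values. Choose for each value one $t$ producing it. For $\mathrm{Ram}$ of the values the chosen runs $\pi_t$ have vertices at $(c,f_t(c))$ with the same state $q$. Choose among these values $P_1<P_2<P_3$, $P_\nu=f_{t_\nu}(c)$, with $\varphi(u[P_1,P_2])=\varphi(u[P_2,P_3])=\varphi(u[P_1,P_3])=e$ idempotent. The word $\sigma_{t_\nu}(P_\nu)$ is the suffix of $w_{t_\nu}$ after position $P_\nu$, so it is in $\Omega_q$. Since $P_1\le a_{i+t_1}$ and $P_1\le P_3\le a_{i+t_3}$,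
$$\varphi(\sigma_{t_1}(P_1))=\varphi(\sigma_{t_3}(P_1))=\varphi(u[P_1,P_3])\,\varphi(\sigma)=e\varphi(\sigma),\qquad\sigma:=\sigma_{t_3}(P_3).$$
Let $\kappa=u[P_1,P_2]\ne\varepsilon$. For $m\ge1$, $\varphi(\kappa^m\sigma)=e\varphi(\sigma)=\varphi(\sigma_{t_1}(P_1))$, so $\kappa^m\sigma\in\Omega_q$. As $(w[0,c],u[0,P_1])$ and $(w[0,c],u[0,P_2])$ are in $\mathrm{Left}_q$, (2) gives
$$u[0,P_1]\kappa^{m+1}\sigma=u[0,P_2]\kappa^m\sigma\sim u[0,P_1]\kappa^m\sigma\qquad(m\ge1),$$
an infinite class, a contradiction. $\square$

**Claim 10.** For each $c$, the set $\{P_t(c):0\le t\le l,\ c>x_t\}$ has at most $C$ elements.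

*Proof.* For $a_{j+t}\le P\le n$ let $p_t(P)=u[0,a_{i+t}]\,u[a_{j+t},P]$. If $P\ge\max(a_{j+t},a_{j+t'})$, then $\varphi(p_t(P))=\varphi(p_{t'}(P))$. For $t'=t+1$ the factor $u[a_{j+t},a_{j+t+1}]$ is replaced by $u[a_{i+t},a_{i+t+1}]$, and (4) applies; iterate.

If there are more than $C$ values, we obtain as before $P_1<P_2<P_3$, $P_\nu=P_{t_\nu}(c)$, with vertices of $\pi_{t_\nu}$ at $(c,f_{t_\nu}(c))$ in a common state $q$ and $\varphi(u[P_1,P_2])=\varphi(u[P_2,P_3])=\varphi(u[P_1,P_3])=e$ idempotent. The prefix of $w_{t_\nu}$ of length $f_{t_\nu}(c)$ is $p_{t_\nu}(P_\nu)$, so $p_{t_3}(P_3)\in\Omega'_q$. Since $P_3>P_1>e_{t_1}$ and $P_3>e_{t_3}$,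
$$\varphi(p_{t_3}(P_3))=\varphi(p_{t_1}(P_3))=\varphi(p)\,e,\qquad p:=p_{t_1}(P_1).$$
Let $\kappa=u[P_2,P_3]\ne\varepsilon$. For $m\ge1$, $\varphi(p\kappa^m)=\varphi(p)e$, so $p\kappa^m\in\Omega'_q$. Since $(w[c,|w|],u[P_2,n])$ and $(w[c,|w|],u[P_3,n])$ are in $\mathrm{Right}_q$, (2) gives
$$p\kappa^{m+1}u[P_3,n]=p\kappa^mu[P_2,n]\sim p\kappa^mu[P_3,n]\qquad(m\ge1),$$
an infinite class, a contradiction. $\square$

**Step 6: distances between crossing points.** We translate the two claims into statements about the numbers $x_t-c$ and $c-x_t$.

*To the right.* Let $c\le x_t$ with $x_t-c\ge4KW$, and put $v=f_t(c)$ and $\mathcal A=J_t-v$. By (1), $0\le J_t-f_t(x_t)<f_t(x_t+1)-f_t(x_t)\le K$. Applying (1) also between $c$ and $x_t$,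
$$\frac{x_t-c}K-1\le\mathcal A\le K(x_t-c)+K .$$
So $\mathcal A\ge4W-1\ge3W$. Let $V=a_i-v$. Since $0\le J_t-a_i\le W$, we have $\mathcal A-W\le V\le\mathcal A$. Hence $V\ge2W\ge2K$ and $\mathcal A\le V+W\le2V$. Now (1) gives $\mathcal A\ge f_t(x_t)-f_t(c)\ge(x_t-c)/K-1$, so $x_t-c\le K(\mathcal A+1)\le K(2V+1)\le3KV$. On the other side $x_t-c\ge\mathcal A/K-1\ge V/K-1\ge V/(2K)$. Since $V$ depends only on the value $v=f_t(c)$, Claim 9 gives:
$$\text{for each }c\text{, the numbers }x_t-c\ge4KW\text{ lie in at most }C\text{ intervals }[V/(2K),\,3KV].\tag{6}$$

*To the left.* Let $x_t<c\le|w|$ and $P=P_t(c)$, so $0<P-e_t=f_t(c)-J_t$. By (1) and $f_t(x_t+1)-J_t\ge1$,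
$$P-e_t=\big(f_t(c)-f_t(x_t+1)\big)+\big(f_t(x_t+1)-J_t\big)\ge\frac{c-x_t-1}K-1+1=\frac{c-x_t-1}K .$$
Since $f_t(x_t)\le J_t$, also $P-e_t\le f_t(c)-f_t(x_t)\le K(c-x_t)$. If $c-x_t\ge2$, then $c-x_t\le2(c-x_t-1)$. Hence
$$c-x_t\ge2\ \Rightarrow\ c-x_t\in\Big[\frac{P-e_t}K,\,2K(P-e_t)\Big];\qquad\text{always } e_t\in[P-K(c-x_t),\,P).\tag{7}$$

**Step 7: thinning out.** We pass to crossing points that are far apart and do not lose too many. Let $T\subseteq\{0,\dots,l\}$ and let $c_0$ be an integer. Then at most $C$ elements $t\in T$ satisfy $c_0\le x_t<c_0+4KW$. Indeed, if there are any, let $c'=\min(c_0+4KW,|w|)$. For all these $t$ we have $x_t<c'$ and $c'-x_t\le4KW$. By (7) and Claim 10 the corresponding $e_t$ lie in at most $C$ half-open intervals of length $4K^2W$, and by (5) each contains at most one $e_t$. Choosing greedily in increasing order of $x_t$, we find $T'\subseteq T$ with $|T'|\ge|T|/C$ such that the $x_t$ with $t\in T'$ have pairwise distances at least $4KW$.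

**Step 8: choosing $T$ so that the $e_t$ show few scales.** Say that $T$ has property $\star_\sigma$ if for every $P$ the set $\{P-e_t:t\in T,\ e_t<P\}$ is covered by at most $\sigma$ intervals $[V,2V]$ with $V>0$.

*Flat case: $d_{j+t}\le Q_0G'$ for all $0\le t<l$.* (If $\rho$ first gains a delay and then copies letter by letter, all steps in the copying part are equal.) Let $T=\{0,\dots,l\}$ and let $P$ be given. The largest $e_t<P$ needs one interval. The other $e_t<P$ satisfy $P-e_t\ge G'$ by (5). If $P-e_l\ge e_l-e_0$, then $P-e_0\le2(P-e_l)$ and the single interval $[P-e_l,2(P-e_l)]$ suffices for all. Otherwise $P-e_t\le P-e_0\le2(e_l-e_0)\le2lQ_0G'$, and $[G',2lQ_0G']$ is covered by $\lfloor\log_2(2lQ_0)\rfloor+1$ intervals $[2^\nu G',2^{\nu+1}G']$. Together these are at most $\sigma_0$ intervals, so $\star_{\sigma_0}$ holds, and $|T|=l+1$.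

*Steep case: $d_{j+t}>Q_0G'$ for some $0\le t<l$.* (This happens, for example, when $\rho$ keeps doubling.) Let $H_p=\eta(4l\eta)^pG'$, so $H_{m_1}=Q_0G'$. For $1\le p\le m_1$ let $z_p=\min\{t:d_{j+t}\ge H_p\}$. It exists and $z_p<l$, and $z_p\ge1$ because $d_j\le\eta G'<H_1$. Also $d_{j+z_p}\le\eta d_{j+z_p-1}\le\eta H_p<H_{p+1}$, so $z_p<z_{p+1}$. Let $T=\{z_p+1:1\le p\le m_1\}$ and $\hat e_p=e_{z_p+1}$. Then
$$\hat e_p-e_0=\sum_{t\le z_p}d_{j+t}\le l\eta H_p=\tfrac14H_{p+1},\qquad\hat e_{p+1}-\hat e_p\ge d_{j+z_{p+1}}\ge H_{p+1}.$$
Given $P$, let $p_0$ be maximal with $\hat e_{p_0}<P$; if there is none, nothing has to be covered. One interval covers $P-\hat e_{p_0}$. For $p<p_0$ we have $P-\hat e_{p_0-1}\ge\hat e_{p_0}-\hat e_{p_0-1}\ge H_{p_0}$, and hence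
$$P-\hat e_{p_0-1}\ \le\ P-\hat e_p\ \le\ (P-\hat e_{p_0-1})+\tfrac14H_{p_0}\ \le\ \tfrac54(P-\hat e_{p_0-1}).$$
So one more interval covers all of these. Thus $\star_2$ holds, and $|T|=m_1$.

**Step 9: contradiction.** We apply Lemma 7 to the thinned set. Let $\sigma=\sigma_0$ in the flat case and $\sigma=2$ in the steep case. Let $Y=\{x_t:t\in T'\}$, so $|Y|=|T'|\ge|T|/C$. All distances in $Y$ are at least $4KW\ge2$. Let $y\in Y$ and use $c=y$. By (6), the distances to larger elements lie in at most $C$ intervals of ratio $6K^2=\beta$, so they have at most $2C$ levels. By Claim 10 the distances to smaller elements involve at most $C$ values $P$. For each $P$, by $\star_\sigma$, the numbers $P-e_t$ lie in $\sigma$ intervals $[V,2V]$, so by (7) the distances lie in intervals $[V/K,4KV]$ of ratio $4K^2\le\beta$. So there are at most $2C\sigma$ left levels. Lemma 7 gives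
$$\frac{|T|}C\le|Y|\le\big(\beta'(2C\sigma+1)\big)^{2C}.$$
In the steep case this says $m_1\le C(\beta'(4C+1))^{2C}$, contradicting the choice of $m_1$. In the flat case it contradicts the choice of $l$. $\square$

## Pruning a class stage by stage

Let $\mathcal T$ be the transducer of Proposition 5: proper, realizing $R$ on $L$, and closed under mirrors. Keep its $N,Q,C$ and $K=2N$. By Lemma 4, $\mathcal T\mathcal T\mathcal T:=(\mathcal T\mathcal T)\mathcal T$ is proper, and it realizes $R\circ R\circ R=R$. So Theorem 8 applies to it. We may assume $D(\mathcal T\mathcal T\mathcal T)$ to be an integer $\ge0$, and put $E:=D(\mathcal T\mathcal T\mathcal T)+1$. Let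
$$r=C^2,\qquad\Lambda=8K^2,\qquad D_0=2KE,\qquad D_{h+1}=\Lambda D_h,$$
and call $[D_h,D_{h+1})$ the $h$-th *band*.

**Definition (stage vertex, lag, leading word).** For a run on $(v,w)$ with $|v|,|w|\ge k$, the *stage-$k$ vertex* is the first vertex at a point $(c,b)$ with $\max(c,b)=k$. Its *lag* is $|c-b|$. The word $v$ *leads* if $c=k$, and $w$ leads if $b=k$ (both if $c=b=k$).

The stage-$k$ vertex exists because $\max(c,b)$ grows by at most $1$ per edge. Mirroring preserves stage vertices, lags and leading words, so what we say about a leading first word also holds for a leading second word.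

*Example.* In the transducer for $s3\mapsto\chi(s)4$ the run passes through $(1,0),(1,1),(1,2),(2,2),(2,3),(2,4),\dots$. For $2\le k\le2|s|$ with $k\le|s3|$, the stage-$k$ vertex is at $(\lceil k/2\rceil,k)$: the word $\chi(s)4$ leads with lag $\lfloor k/2\rfloor$.

**Definition (the process).** Fix a linear order on $A$ and a class $\mathcal C$ of $R$ (finite and nonempty). Start with $A_0=\mathcal C$ and $U_0=\varepsilon$. At stage $k$ we have $\emptyset\ne A_k\subseteq\mathcal C$, all of whose words have the common prefix $U_k$ with $|U_k|=k$. Let $\Delta_k$ be the set of lags of stage-$k$ vertices of all runs on pairs from $A_k\times A_k$.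

* *Event step.* If $\Delta_k\cap[D_r,\infty)=\emptyset$, put $A_k^+=A_k$ and $\theta_k=D_r$. Otherwise there is an *event*: let $h\in\{0,\dots,r-1\}$ be least such that the $h$-th band is disjoint from $\Delta_k$ (it exists by Lemma 11(a)). Put $\theta_k=D_h$, and let $A_k^+$ be the set of $w\in A_k$ for which no run on a pair $(w,w')$ with $w'\in A_k$ has a stage-$k$ vertex at which $w$ leads with lag $\ge D_h$.
* *Letter step.* If $U_k\in A_k^+$, stop and put $u^*(\mathcal C)=U_k$. Otherwise let $a$ be the least letter such that some word of $A_k^+$ has prefix $U_ka$. Put $U_{k+1}=U_ka$, and let $A_{k+1}$ be the set of words of $A_k^+$ with prefix $U_{k+1}$.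

*Example.* For $R_\chi$ let $\mathcal T$ consist of the transducer for $s3\mapsto\chi(s)4$, its mirror, and, for the identity, a transducer that reads and writes letter by letter together with its mirror. Suppose that $s3$ and $\chi(s)4$ agree on their first $2D_r$ letters. The identity runs have stage lag $1$ for $k\ge1$, so $\Delta_k=\{1,\lfloor k/2\rfloor\}$ for $2\le k\le2D_r$. The first event comes at $k=2D_r$, with $\Delta_k=\{1,D_r\}$. Band $0$ is empty, since $1<D_0$ and $D_r\ge D_1$. The word $\chi(s)4$ leads with lag $D_r$ and is discarded, so $s3$ is chosen. If the words differ earlier, the dictionary order decides. So only the first $2D_r$ letters matter, and the obstruction found for $R_\chi$ is gone.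

How can one control the lags in general? Two words of $A_k$ may be far out of step with each other. The new point is to compare both with one fixed word $v_0$ of $A_k$. Reading position $k$ of $v\in A_k$ against $v_0$ gives a number $t(v)$. By Lemma 6 there are only boundedly many such numbers, and by Theorem 8, applied to a composite run on $(v_0,v_0)$, differences of these numbers determine large lags up to a constant factor.

**Lemma 11.** (a) If there is an event at stage $k$, some band $h\in\{0,\dots,r-1\}$ is disjoint from $\Delta_k$. (b) $A_k^+\ne\emptyset$. (c) Let $u\in A_k^+$ and $v\in A_k$. If $v\in A_k^+$, all runs on $(u,v)$ have stage-$k$ lag $<\theta_k$. If $v\notin A_k^+$, all runs on $(u,v)$ have stage-$k$ lag $\ge\theta_k$.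

*Proof.* Without an event, (b) and (c) hold trivially. Let there be an event.

**Step 1: the numbers $t(v)$.** We place all words of $A_k$ on one scale. Fix $v_0\in A_k$. For $v\in A_k$ choose a run $\pi_v$ on $(v,v_0)$ and put $t(v)=g_{\pi_v}(k)$. If $q$ is the state of a vertex of $\pi_v$ at $(k,t(v))$, then $(U_k,v_0[0,t(v)])\in\mathrm{Left}_q$ and $v_0[t(v),|v_0|]\in\Omega_q$. By Lemma 6 with $\lambda=U_k$, $X=v_0$ and $\sigma'=\varepsilon$, the function $t$ takes at most $C$ values on $A_k$.

**Step 2: lags are differences of $t$.** We show: if $v,w\in A_k$ and $v$ leads $w$ with lag $\delta$ in the stage-$k$ vertex of some run on $(v,w)$ or on $(w,v)$, then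
$$\frac\delta K-E\ \le\ t(w)-t(v)\ \le\ K\delta+E.\tag{8}$$
After mirroring if necessary, the run is on $(v,w)$ and passes through $(k,k-\delta)$. Let $t'=g_{\pi_w}(k-\delta)$. By (1), $\delta/K-1\le t(w)-t'\le K\delta$. The mirror of $\pi_v$ is a run on $(v_0,v)$ through $(t(v),k)$, the given run on $(v,w)$ passes through $(k,k-\delta)$, and $\pi_w$ is a run on $(w,v_0)$ through $(k-\delta,t')$. By Lemma 4 they compose to a run of $\mathcal T\mathcal T\mathcal T$ on $(v_0,v_0)$ through $(t(v),t')$. So $|t(v)-t'|\le E-1$ by Theorem 8, and (8) follows. If moreover $\delta\ge D_0=2KE$, then $E\le\delta/(2K)$, and (8) gives for $\tau=t(w)-t(v)$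
$$\frac\delta{2K}\ \le\ \tau\ \le\ 2K\delta.\tag{9}$$

**Step 3: proof of (a).** We count the bands that can be hit. By (9), each $\delta\in\Delta_k$ with $\delta\ge D_0$ lies in $[\tau/(2K),2K\tau]$ for a positive difference $\tau$ of two values of $t$. There are at most $C(C-1)/2$ such $\tau$. Each interval has ratio $4K^2<\Lambda$ and meets at most two bands. So at most $C(C-1)<r$ bands meet $\Delta_k$, and one of the bands $0,\dots,r-1$ is free.

**Step 4: proof of (b).** We exhibit a word that is not discarded. Let $w\in A_k$ have maximal $t(w)$. If $w$ led some $w'\in A_k$ with lag $\ge D_h\ge D_0$, then $t(w')>t(w)$ by (9), a contradiction. So $w\in A_k^+$.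

**Step 5: proof of (c).** We use that the band $h$ is empty. If $u,v\in A_k^+$, then in any run on $(u,v)$ whichever word leads has lag $<D_h=\theta_k$. Now let $u\in A_k^+$ and $v\in A_k\setminus A_k^+$. There is $w'\in A_k$ such that $v$ leads $w'$ in some run with lag $\ge D_h$, hence $\ge D_{h+1}$. By (9),
$$t(w')-t(v)\ge\frac{D_{h+1}}{2K}=4KD_h.$$
Take a run on $(u,w')$. If $u$ leads, its lag is $<D_h$, and (8) gives $t(w')-t(u)\le KD_h+E$. If $w'$ leads, (8) gives $t(u)-t(w')\ge-E$. In both cases $t(w')-t(u)\le KD_h+E$, so
$$t(u)-t(v)\ge3KD_h-E>E .$$
Consider any run on $(u,v)$. If $u$ leads, (8) gives $t(v)-t(u)\ge-E$, a contradiction. So $v$ leads with some lag $\delta$, and $K\delta+E\ge t(u)-t(v)\ge3KD_h-E$ by (8). Hence $\delta\ge3D_h-2E/K\ge D_h=\theta_k$. $\square$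

If $U_k\notin A_k^+$, every word of the nonempty set $A_k^+$ is longer than $k$, so the letter step finds a letter and $A_{k+1}\ne\emptyset$. Words of $A_k$ have length $\ge k$ and $\mathcal C$ is finite, so the process stops and defines a unique word $u^*(\mathcal C)\in\mathcal C$. Let
$$S=\{u^*(\mathcal C):\mathcal C\text{ a class of }R\text{ on }L\}.$$
This is a cross-section of $R$ on $L$. It remains to prove that $S$ is regular.

**Lemma 12.** If $u,v\in A_k$, every run on $(u,v)$ has stage-$k$ lag at most $D_r$. So $\Delta_k\subseteq\{0,\dots,D_r\}$.

*Proof.* At stage $0$ the lag is $0$. If $k\ge1$, then $u,v\in A_{k-1}^+$, so the stage-$(k-1)$ lag is less than $\theta_{k-1}\le D_r$ by Lemma 11(c). From the stage-$(k-1)$ vertex to the stage-$k$ vertex the maximum of the coordinates grows by $1$ and the minimum does not decrease, so the lag grows by at most $1$. $\square$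

## Following the process with finite memory

An automaton reading $u$ should decide whether $u$ survives all stages. It cannot store the set $A_k$. Instead it stores the states in which runs on pairs of words of $A_k$ can be at stage $k$.

**Definition (data and types).** Let the process for some class have reached stage $k$, and write $U=U_k$. Let $\Gamma_k$ be the set of triples
$$\gamma=(q,i,\delta)\in Q\times\{1,2\}\times\{0,\dots,\min(k,D_r)\}$$
for which there is a path from an initial state to $q$ such that

* its label is $(U,U[0,k-\delta])$ if $i=1$, and $(U[0,k-\delta],U)$ if $i=2$;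
* its last vertex is its first vertex whose point has maximum coordinate $k$;
* for each $k'<k$ its stage-$k'$ vertex has lag $<\theta_{k'}$.

Let $z_k$ be the suffix of $U$ of length $\min(k,D_r)$. The *data* at stage $k$ are $(\Gamma_k,z_k)$. For $\gamma=(q,i,\delta)\in\Gamma_k$ and $y=U[k-\delta,k]$ let $\mathrm{Right}_\gamma$ be the set of $(\omega,\omega')$ with $(\omega,y\omega')\in\mathrm{Right}_q$ if $i=1$, and $(y\omega,\omega')\in\mathrm{Right}_q$ if $i=2$.

There are finitely many possible data. Since $y$ is the suffix of $z_k$ of length $\delta$, the relation $\mathrm{Right}_\gamma$ is determined by $\gamma$ and $z_k$. It is rational: it is the composition of $\mathrm{Right}_q$ with $\{(y\omega',\omega')\}$ if $i=1$, and of $\{(\omega,y\omega)\}$ with $\mathrm{Right}_q$ if $i=2$. If $(\omega,\omega')\in\mathrm{Right}_\gamma$, then joining a path witnessing $\gamma$ with a path from $q$ gives a run on $(U\omega,U\omega')$ with stage-$k'$ lags $<\theta_{k'}$ for all $k'<k$, whose stage-$k$ vertex has state $q$ and lag $\delta$, with the first word leading if $i=1$ and the second if $i=2$. We call such a run *of type $\gamma$*.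

*Example.* For the identity on $0^*$ take states $1,2$ with edges $1\to2$ labelled $(0,\varepsilon)$ and $2\to1$ labelled $(\varepsilon,0)$, where $1$ is initial and final, together with the mirror copy $1',2'$. The empty path gives $\Gamma_0=\{(1,i,0),(1',i,0):i=1,2\}$. At every stage $k\ge1$ a path reaches maximum coordinate $k$ for the first time at $(k,k-1)$ in state $2$ or, in the mirror copy, at $(k-1,k)$ in state $2'$. So $\Gamma_k=\{(2,1,1),(2',2,1)\}$.

**Lemma 13.** Let $u=U_k\omega\in A_k$ and $v=U_k\omega'$.
(i) $v\in A_k$ if and only if $(\omega,\omega')\in\mathrm{Right}_\gamma$ for some $\gamma\in\Gamma_k$. If $v\in A_k$, every run on $(u,v)$ is of some type $\gamma\in\Gamma_k$.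
(ii) If $u\in A_k^+$: $v\in A_k^+$ if and only if $(\omega,\omega')\in\mathrm{Right}_\gamma$ for some $\gamma\in\Gamma_k$ with lag $\delta<\theta_k$.

*Proof.* (i) Let $v\in A_k$ and take any run on $(u,v)$. Since $u,v\in A_{k'}^+$ for $k'<k$, its stage-$k'$ lags are $<\theta_{k'}$ by Lemma 11(c), and its stage-$k$ lag is $\le D_r$ by Lemma 12. As both words begin with $U_k$, the part of the run up to its stage-$k$ vertex witnesses some $\gamma\in\Gamma_k$, and the rest shows $(\omega,\omega')\in\mathrm{Right}_\gamma$.

Conversely, let $(\omega,\omega')\in\mathrm{Right}_\gamma$. There is a run on $(u,v)$ with stage-$k'$ lags $<\theta_{k'}$ for all $k'<k$. So $v\sim u$, that is, $v\in A_0$. Suppose $v\in A_{k'}$ with $k'<k$. Since $u\in A_{k'}^+$ and some run on $(u,v)$ has stage-$k'$ lag $<\theta_{k'}$, Lemma 11(c) gives $v\in A_{k'}^+$. Since $v$ has prefix $U_{k'+1}$, also $v\in A_{k'+1}$. By induction $v\in A_k$.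

(ii) If $v\in A_k^+$, a run on $(u,v)$ has some type $\gamma\in\Gamma_k$ by (i), and its lag is $<\theta_k$ by Lemma 11(c). Conversely, if $\gamma$ has lag $<\theta_k$, then $v\in A_k$ by (i), and a run on $(u,v)$ has stage-$k$ lag $<\theta_k$. So $v\in A_k^+$ by Lemma 11(c). $\square$

**Proposition 14.** $S$ is regular.

*Proof.* Write $\mathrm{Right}_\gamma^{-1}(Z)=\{\omega:\exists\omega'\in Z,\ (\omega,\omega')\in\mathrm{Right}_\gamma\}$; this is regular for regular $Z$. Let $u=U_k\omega\in A_k$. Steps 1 to 3 show that what happens to $u$ at stage $k$ is determined by the data $(\Gamma_k,z_k)$, by the next letter of $u$, and by membership of $\omega$ in finitely many regular languages that depend only on the data. Step 4 computes the next data.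

**Step 1: the lag test.** This step finds $\Delta_k$, hence whether there is an event, and $h$ and $\theta_k$. We claim that $\delta\in\Delta_k$ if and only if $\omega\in\mathrm{Right}_{\gamma'}^{-1}(\mathrm{dom}\,\mathrm{Right}_\gamma)$ for some $\gamma,\gamma'\in\Gamma_k$ with $\gamma$ of lag $\delta$. By Lemma 13(i), the words $v=U_k\omega'$ with $(\omega,\omega')\in\bigcup_{\gamma'}\mathrm{Right}_{\gamma'}$ are exactly the words of $A_k$. Apply Lemma 13(i) with such a $v$ in place of $u$: every run from $v$ to a word of $A_k$ has a type $\gamma\in\Gamma_k$, and then $\omega'\in\mathrm{dom}\,\mathrm{Right}_\gamma$. Conversely, if $\omega'\in\mathrm{dom}\,\mathrm{Right}_\gamma$, there is a run of type $\gamma$ from $v$ to a word, and that word is in $A_k$. By Lemma 12 only lags $\delta\le D_r$ occur.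

**Step 2: the event test.** This step decides whether $u\in A_k^+$. Without an event, $u\in A_k^+$. With an event, Lemma 13(i) shows that $u\in A_k^+$ if and only if $\omega\notin\mathrm{dom}\,\mathrm{Right}_\gamma$ for all $\gamma=(q,1,\delta)\in\Gamma_k$ with $\delta\ge D_h$.

**Step 3: the letter test.** This step decides whether $u$ survives the letter step. Let $u\in A_k^+$. If $\omega=\varepsilon$, then $u=U_k$, and the process stops with $u^*=u$. If $\omega\in aA^*$, then $u\in A_{k+1}$ (that is, the process does not stop and chooses $a$) if and only if no word $U_k\omega'\in A_k^+$ has $\omega'=\varepsilon$ or $\omega'\in bA^*$ with $b<a$. By Lemma 13(ii) this says that for no $\gamma\in\Gamma_k$ of lag $<\theta_k$ do we have $\omega\in\mathrm{Right}_\gamma^{-1}\big(\{\varepsilon\}\cup\bigcup_{b<a}bA^*\big)$.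

**Step 4: the update.** This step computes the new data from $\Gamma_k,z_k,\theta_k$ and the letter $a$, when $U_{k+1}=U_ka$. The word $z_{k+1}$ is the suffix of $z_ka$ of length $\min(k+1,D_r)$. A path witnessing an element of $\Gamma_{k+1}$ passes its stage-$k$ vertex, where the lag is $\delta<\theta_k\le D_r$. Its part up to there witnesses some $\gamma=(q,i,\delta)\in\Gamma_k$. From there until its last edge the maximum coordinate stays $k$. So on a tape that is at position $k$ it reads nothing, and on the other tape it reads a prefix $y$ of $U_k[k-\delta,k]$. The last edge reads $a$ on a tape at position $k$. Hence for $\gamma=(q,1,\delta)\in\Gamma_k$ with $\delta<\theta_k$, for each prefix $y$ of $U_k[k-\delta,k]$, and for each $p$ reachable from $q$ by a path with label $(\varepsilon,y)$, we obtain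

* $(q',1,\delta-|y|+1)$ for each edge $p\to q'$ labelled $(a,\varepsilon)$;
* if $|y|=\delta$, also $(q',2,1)$ for each edge $p\to q'$ labelled $(\varepsilon,a)$.

From $\gamma=(q,2,\delta)$ we obtain triples in the same way with the tapes exchanged. All lags obtained are at most $\delta+1\le D_r$ and at most $k+1$. Conversely, each triple obtained belongs to $\Gamma_{k+1}$: extend a path witnessing $\gamma$. So $\Gamma_{k+1}$ is exactly the set of these triples. Since $U_k[k-\delta,k]$ is a suffix of $z_k$, it is computed from $\Gamma_k,z_k,\theta_k,a$. Initially $\Gamma_0=\{(q,i,0):q\text{ initial},\ i=1,2\}$ and $z_0=\varepsilon$. (At stage $0$ the stage vertex is the first vertex, so only the empty paths are witnesses.)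

**Step 5: the automaton.** We let an automaton guess the image of the unread part $\omega$ and run the tests. Consider all pairs $(\Gamma,z)$ with $z\in A^*$, $|z|\le D_r$, and $\Gamma\subseteq Q\times\{1,2\}\times\{0,\dots,|z|\}$. Let $\psi:A^*\to M'$ be a morphism to a finite monoid recognizing $L$ and the finitely many languages occurring in the tests for all these pairs. The states of the automaton are the pairs (data, $\mu$) with $\mu\in M'$. The initial states are those with data $(\Gamma_0,z_0)$ and $\mu\in\psi(L)$. There is a transition on $a$ from (data, $\mu$) to (data$'$, $\mu'$) whenever $\mu=\psi(a)\mu'$, the tests of Steps 1 to 3, evaluated for words $\omega$ with $\psi(\omega)=\mu$ and for the next letter $a$, say that $u$ passes the event step and the letter step (in particular, if the lag test reports an event, it reports some band among $0,\dots,r-1$ empty), and data$'$ is the updated data of Step 4. A state is accepting if $\mu=1$ and the event step is passed when the tests are evaluated for $\omega=\varepsilon$.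

**Step 6: correctness.** We check that the automaton accepts exactly $S$. Let $u=a_1\cdots a_n$. On an accepting path the last $\mu$-component is $1$, so after $k$ letters the $\mu$-component is $\psi(a_{k+1}\cdots a_n)$. Given these components, the path is unique if it exists. We claim, by induction on $k\le n$: the path with these $\mu$-components exists up to step $k$ if and only if $u\in L$ and the process for the class of $u$ reaches stage $k$ with $u\in A_k$; and in this case the data are $(\Gamma_k,z_k)$.

For $k=0$ this is the definition of the initial states, as $\psi(u)\in\psi(L)$ if and only if $u\in L$. Now let $k<n$. If the path exists up to step $k$, then $u\in A_k$ and the data are $(\Gamma_k,z_k)$. By Steps 1 to 4 the next transition exists if and only if $u\in A_k^+$ and $u\in A_{k+1}$, and it leads to the data $(\Gamma_{k+1},z_{k+1})$. Since $u\in A_{k+1}$ implies $u\in A_k^+\subseteq A_k$, the claim for $k+1$ follows in both directions.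

At $k=n$, $u\in A_n$ means $u=U_n\in A_n$. The state reached is accepting if and only if $u\in A_n^+$, that is, if and only if the process stops at stage $n$ with $u^*=u$. Conversely, if $u=u^*(\mathcal C)$ for its class $\mathcal C$, the process stops at stage $n=|u|$ with $u=U_n\in A_n^+$. So the automaton accepts $u$ if and only if $u\in L$ and $u$ is the word selected from its class. Hence it accepts exactly $S$. $\square$

By Proposition 14, $S$ is a regular cross-section of $R$ on $L$. By Proposition 5 the language $L$ meets every class of the original relation, so $S$ is a regular cross-section of the original rational equivalence relation as well. This proves Theorem 1 and with it Corollary 2: $\mathbf{KerRatF}=\mathbf{RatEq}$ for all finite alphabets. $\blacksquare$
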